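# A pattern without a telltale: E-pattern languages over finite alphabets

## 1. The chain pattern $\alpha$

Take a finite alphabet $\Sigma$ with at least three letters. Single out two letters $c\ne d$ and name the others, so that
$$\Sigma=\{c,d\}\cup\{a_1,\dots,a_n\},\qquad n=|\Sigma|-2\ge 1 .$$
Besides letters we use variables, that is, placeholders for words over $\Sigma$, the empty word $\varepsilon$ included. Let $y_1,y_2,y_3$ and $F_i,H_i,J_i,D_i,x_i,x_i'$ $(1\le i\le n)$ be pairwise distinct variables, and put
$$C=y_1^2y_2^2y_3^2,\qquad Z_n=C,\qquad Z_{i-1}=F_iZ_i\quad(1\le i\le n), \tag{1}$$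
so that $Z_i=F_{i+1}\cdots F_nC$. The object of these notes is the word
$$\alpha \;=\; Z_0\,a_1\prod_{i=1}^{n}\Big(x_i\,a_i\,H_i\,Z_i\,Z_{i-1}\,J_i\,a_i\;\;x_i'\,a_i\,H_i\,D_i\,Z_i\,a_i\Big). \tag{2}$$
For $n=1$, dropping indices, this is
$$\alpha = FC\,a\;\cdot\;x\,a\,H\,C\,FC\,J\,a\;\;x'\,a\,H\,D\,C\,a ,$$
and for $n=2$ it is
$$F_1F_2C\,a_1\cdot x_1a_1H_1\,F_2C\,F_1F_2C\,J_1a_1\;x_1'a_1H_1D_1\,F_2C\,a_1\cdot x_2a_2H_2\,C\,F_2C\,J_2a_2\;x_2'a_2H_2D_2\,C\,a_2 .$$
Three features can be read off from (2). Each of $x_i,x_i',J_i,D_i$ occurs once. The variable $H_i$ occurs exactly twice, both times in block $i$. The letters $c,d$ do not occur in $\alpha$ at all. For $|\Sigma|=2$ we have $n=0$, and we then let $\alpha=C$.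

What is this word for? Replacing each variable by a word, consistently, turns $\alpha$ into a word over $\Sigma$; all words obtained in this way form a language $L(\alpha)$. We shall prove that no finite set $T$ of words of $L(\alpha)$ identifies $L(\alpha)$ from below: there is always another word $\beta_T$ of the same kind with $T\subseteq L(\beta_T)\subsetneq L(\alpha)$. This settles a question about learning. Suppose somebody shows us, one after another, all the words of such a language, and we must eventually guess which language it is and stay with the guess. For which finite alphabets is there a method that always succeeds? We now make this precise.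

## 2. E-pattern languages, texts, telltales

Let $\Sigma$ be an alphabet of terminal symbols and $X$ an infinite set of variables, $\Sigma\cap X=\emptyset$.

**Definition (patterns).** A pattern is a nonempty word $\alpha\in(\Sigma\cup X)^+$; $\mathrm{var}(\alpha)$ is the set of variables in it. A substitution is a homomorphism $\sigma:(\Sigma\cup X)^*\to\Sigma^*$ with $\sigma(a)=a$ for all $a\in\Sigma$; variables may be sent to $\varepsilon$. The E-pattern language of $\alpha$ is
$$L(\alpha)=L_{E,\Sigma}(\alpha)=\{\sigma(\alpha):\sigma\text{ a substitution}\},$$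
and $\mathrm{ePAT}_\Sigma$ is the class of all E-pattern languages over $\Sigma$.

For instance $L(x\,a\,x)=\{uau:u\in\Sigma^*\}$, which contains $a$ itself.

A morphism between patterns is a homomorphism $\varphi:(\Sigma\cup X)^*\to(\Sigma\cup X)^*$ fixing every terminal. We use one fact about them all the time:
$$\beta=\varphi(\alpha)\ \Longrightarrow\ L(\beta)\subseteq L(\alpha), \tag{3}$$
because for each substitution $\sigma$ the map $\sigma\circ\varphi$ is a substitution and $\sigma(\beta)=(\sigma\circ\varphi)(\alpha)$. For example, $x\mapsto y^2$ shows $L(y^2)\subseteq L(x)$.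

**Definition (indexed family, text, LIM-TEXT).** An indexed family is a sequence $(L_i)_{i\ge0}$ of nonempty languages over $\Sigma$ with uniformly decidable membership: an algorithm decides, given $i$ and $w$, whether $w\in L_i$. A text for a nonempty language $L$ is an infinite sequence $t=(w_0,w_1,\dots)$ with $\{w_i:i\ge0\}=L$; $t^n$ is its initial segment $w_0,\dots,w_n$. The family is in LIM-TEXT if there is a computable $S$ such that for every $L$ in the family and every text $t$ for $L$, $S(t^n)$ is defined for all $n$, and there are $j$ with $L_j=L$ and $m$ such that $S(t^n)=j$ for all $n\ge m$.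

The class $\mathrm{ePAT}_\Sigma$ is an indexed family by an effective enumeration of the patterns, and the patterns themselves serve as indices. Membership is decidable: to test $w\in L(\alpha)$ it suffices to try images of length at most $|w|$ for the variables of $\alpha$.

**Definition (telltale).** Let $\mathcal C$ be a class of languages and $L\in\mathcal C$. A telltale for $L$ within $\mathcal C$ is a finite $T\subseteq L$ such that no $L'\in\mathcal C$ satisfies $T\subseteq L'\subsetneq L$.

Let us find telltales for two small patterns within $\mathrm{ePAT}_\Sigma$, $|\Sigma|\ge2$.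

*The pattern $x$, $L(x)=\Sigma^*$.* Take $T=\{c,d\}$ for two letters $c\neq d$. Suppose $T\subseteq L(\beta)$. A terminal of $\beta$ would occur in both $c$ and $d$, so $\beta$ has no terminal. Since $c\in L(\beta)$, some variable occurs exactly once in $\beta$. Erasing the other variables gives $L(\beta)=\Sigma^*$. So $T$ is a telltale.

*The pattern $x^2$.* Take $T=\{\varepsilon,cc\}$ and let $T\subseteq L(\beta)\subseteq L(x^2)$. From $\varepsilon\in L(\beta)$, $\beta$ has no terminal; from $cc\in L(\beta)$, some variable $v$ occurs once or twice in $\beta$. If it occurred once, then $c\in L(\beta)$, which is not a square. So it occurs twice, and erasing the other variables gives $L(x^2)\subseteq L(\beta)$. Again $T$ is a telltale.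

Two results are given. Mitchell: if $|\Sigma|\in\{1,\infty\}$ then $\mathrm{ePAT}_\Sigma\in$ LIM-TEXT. Reidenbach: if $|\Sigma|\in\{2,3,4\}$ then $\mathrm{ePAT}_\Sigma\notin$ LIM-TEXT. The question, as put in "Inclusion of Pattern Languages and Related Problems", concerns all larger finite alphabets. The answer is negative for all of them.

**Theorem 1.** Let $\Sigma$ be finite, $|\Sigma|\ge2$. There is a pattern $\alpha$, namely the one of Section 1, such that for every finite $T\subseteq L(\alpha)$ there is a pattern $\beta_T$ with $T\subseteq L(\beta_T)\subsetneq L(\alpha)$. Consequently $\mathrm{ePAT}_\Sigma\notin$ LIM-TEXT; in particular this holds for every finite $\Sigma$ with $|\Sigma|\ge5$.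

With Mitchell's result: $\mathrm{ePAT}_\Sigma\in$ LIM-TEXT if and only if $|\Sigma|\in\{1,\infty\}$.

**Theorem 2.** For finite $|\Sigma|\ge 2$, the non-learnability of $\mathrm{ePAT}_\Sigma$ persists for arbitrary (also non-computable) learners $S$, arbitrary hypothesis spaces $(G_j)_j$, and behaviorally correct convergence, which only asks that $G_{S(t^n)}=L$ for almost all $n$.

For $\Delta\subseteq\Sigma$ let $\mathrm{ePAT}_{\Sigma,\Delta}$ be the class of the languages $L_{E,\Sigma}(\alpha)$ with $\alpha\in(\Delta\cup X)^+$, indexed by these patterns. Only terminals from $\Delta$ may be written in the pattern, but variables still range over $\Sigma^*$.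

**Theorem 3.** Let $\Sigma$ be finite, $|\Sigma|\ge2$, $\Delta\subseteq\Sigma$. Then $\mathrm{ePAT}_{\Sigma,\Delta}\in$ LIM-TEXT if and only if $|\Sigma\setminus\Delta|\ge3$.

## 3. A language without a telltale defeats every learner

The next lemma reduces non-learnability to a statement about inclusions of languages. The argument is Angluin's; we run it directly for behaviorally correct convergence, which includes convergence in Gold's sense (take $G_j=L_j$).

**Lemma 1.** Let $\mathcal C$ be a class of nonempty languages over $\Sigma$, and let $L\in\mathcal C$ have no telltale within $\mathcal C$. Then there are no function $S$, computable or not, and no family $(G_j)$ of languages such that for every $L'\in\mathcal C$ and every text $t$ for $L'$, all $S(t^n)$ are defined and $G_{S(t^n)}=L'$ for almost all $n$.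

**Proof.** Suppose $S$ and $(G_j)$ are of this kind. Every finite nonempty sequence over $L$ begins a text for $L$, so $S$ is defined on it.

**Step 1: a sequence after which the guess always denotes $L$.** We claim that there is a nonempty finite sequence $\tau$ over $L$ with $G_{S(\tau\rho)}=L$ for all finite, possibly empty, sequences $\rho$ over $L$. Suppose not. Write $L=\{w_0,w_1,\dots\}$, repetitions allowed, and $\tau_0=(w_0)$. Given $\tau_k$, choose $\rho_k$ over $L$ with $G_{S(\tau_k\rho_k)}\neq L$, and let $\tau_{k+1}=\tau_k\,\rho_k\,w_{k+1}$. The sequences $\tau_k$ extend one another, and their limit is a text for $L$: only words of $L$ occur, and each $w_k$ does. On its infinitely many initial segments $\tau_k\rho_k$ the guess is wrong. This contradicts the success of $S$ on $L$.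

**Step 2: fooling the learner.** Let $T$ be the finite set of words in $\tau$. Since $T$ is not a telltale, there is $L'\in\mathcal C$ with $T\subseteq L'\subsetneq L$. Extend $\tau$ to a text for $L'$. All its entries lie in $L$, so by Step 1 every guess from $\tau$ on denotes $L\ne L'$. So $S$ fails on $L'$, a contradiction. $\square$

Thus the inclusion statement in Theorem 1 implies both the rest of Theorem 1 and Theorem 2. It remains to find $\beta_T$.

## 4. Products of three squares over two letters

The case $n=0$, $\Sigma=\{c,d\}$, $\alpha=C=y_1^2y_2^2y_3^2$, can be done completely now, and its two lemmas serve for every $n$.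

**Definition (good substitution).** A substitution $\sigma$ is good if every letter occurring in $\sigma(y_1)$ occurs at least twice in the word $\sigma(y_1y_2y_3)$.

Example: writing $\sigma$ as the triple $(\sigma(y_1),\sigma(y_2),\sigma(y_3))$, the triple $(c,d,\varepsilon)$ is not good, since $c$ occurs only once in $cd$. The triple $(\varepsilon,c,d)$ is good, and both give the word $ccdd$.

**Observation for $\Sigma=\{c,d\}$.** Every word of $L(C)$ is $\sigma(C)$ for a good $\sigma$. Indeed, let $s_k=\sigma(y_k)$. If $\sigma$ is not good, some letter occurs exactly once in $s_1s_2s_3$, and in $s_1$. Say it is $c$; the case of $d$ is symmetric. Then $s_2=d^p$, $s_3=d^q$, and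
$$\sigma(C)=s_1^2\,d^{2p}d^{2q}=\varepsilon^2\cdot s_1^2\cdot (d^{p+q})^2. \tag{4}$$
So $(\varepsilon,s_1,d^{p+q})$ gives the same word, and it is good because its first entry is empty.

Three squares are needed here: $ccdd=s_1^2s_2^2$ forces $s_1=c$, $s_2=d$, because the only nonempty square that is a prefix of $ccdd$ is $cc$, and $ccdd$ is not a square. With two squares there would be no room for the repair (4).

The next lemma turns good substitutions into candidates for $\beta_T$.

**Lemma 2.** Let $\alpha$ be a pattern and $T=\{w_1,\dots,w_r\}$ a finite set with $w_j=\sigma_j(\alpha)$, each $\sigma_j$ good. Then there is a morphism $\varphi$ that sends $y_1,y_2,y_3$ to words over fresh variables and fixes all other variables, such that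

1. $L(\varphi(\alpha))\subseteq L(\alpha)$ and $T\subseteq L(\varphi(\alpha))$, provided $\varphi(\alpha)\ne\varepsilon$;
2. every variable occurring in $\varphi(y_1)$ occurs at least twice in $\varphi(y_1)\varphi(y_2)\varphi(y_3)$.

**Proof.** Take fresh variables $A_{j,\ell}$ for $1\le j\le r$, $\ell\in\Sigma$. For a word $s$ over $\Sigma$ let $\overline{s}^{(j)}$ be $s$ with each letter $\ell$ replaced by $A_{j,\ell}$. Let
$$\varphi(y_k)=\overline{\sigma_1(y_k)}^{(1)}\cdots\overline{\sigma_r(y_k)}^{(r)}\qquad(k=1,2,3).$$
The first inclusion is (3). To obtain $w_j$ from $\varphi(\alpha)$, send $A_{j,\ell}\mapsto\ell$ for all $\ell$, $A_{j',\ell}\mapsto\varepsilon$ for $j'\ne j$, and every other variable $v$ to $\sigma_j(v)$. Then $\varphi(y_k)$ becomes $\sigma_j(y_k)$, so $\varphi(\alpha)$ becomes $\sigma_j(\alpha)=w_j$. For item 2, if $A_{j,\ell}$ occurs in $\varphi(y_1)$, then $\ell$ occurs in $\sigma_j(y_1)$, hence at least twice in $\sigma_j(y_1y_2y_3)$ because $\sigma_j$ is good. So $A_{j,\ell}$ occurs at least twice in $\varphi(y_1)\varphi(y_2)\varphi(y_3)$. $\square$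

Example: for $T=\{ccdd\}$ and the good triple $(\varepsilon,c,d)$ we get $\varphi(C)=A_c^2A_d^2$, a product of two squares. The word $ccddcc\in L(C)$ is not in $L(A_c^2A_d^2)$: its only nonempty square prefix is $cc$, and neither $ddcc$ nor $ccddcc$ is a square.

The next lemma does this for every $T$. Its point is that item 2 makes the first of the three squares useless for producing a new square, so that only two of them can carry long squares with non-repeating content.

**Lemma 3.** Let $v_1,v_2,v_3$ be words over variables such that every variable occurring in $v_1$ occurs at least twice in $v_1v_2v_3$, and let $C'=v_1^2v_2^2v_3^2$. Then there are words $u_1,u_2,u_3\in\{c,d\}^*$ such that $\kappa=u_1^2u_2^2u_3^2$ starts with $c$ and $\kappa\neq\rho(C')$ for every substitution $\rho$.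

**Proof.**

**Step 1: a word with recognizable blocks.** Let $m=|C'|$, $M=m+1$, $b_e=c\,d^e c$, and
$$u_k=\prod_{l=1}^{M}b_{(k-1)M+l}\qquad(k=1,2,3).$$
All exponents used are positive and distinct, and they grow with $k$, so $|u_1|<|u_2|<|u_3|$. Clearly $\kappa$ starts with $c$. Adjacent blocks meet in $cc$, so the maximal runs of $d$ in $\kappa$ are exactly the runs $d^e$ inside blocks. Hence an occurrence of the factor $b_e$ in $\kappa$ is one of the blocks, and if $b_e$ is a block of $u_k$, then
$$b_e\text{ occurs in }\kappa\text{ exactly twice, at distance }|u_k|. \tag{5}$$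

**Step 2: an uncut block.** Suppose $\kappa=\rho(C')$. As $\kappa\ne\varepsilon$, we have $m\ge1$. The images of the $m$ variable occurrences of $C'$ tile $\kappa$, with $m-1<M$ boundaries between consecutive images, and each boundary lies strictly inside at most one block. So for each $k$ at least one of the $M$ blocks in the first copy of $u_k$ is not cut. Call it $b_e$; it lies inside the image of one occurrence of some variable $A$.

**Step 3: the variable $A$ occurs once in $v_1v_2v_3$.** Each occurrence of $A$ in $C'$ contributes an occurrence of $b_e$ in $\kappa$, and different occurrences of $A$ have disjoint images. By (5), $A$ occurs at most twice in $C'$. Since $A$ occurs in $C'$ twice as often as in $v_1v_2v_3$, it occurs exactly once in $v_1v_2v_3$. By hypothesis it does not occur in $v_1$, so it occurs in $v_g$ for some $g=g(k)\in\{2,3\}$.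

**Step 4: three lengths, two places.** The two occurrences of $A$ in $C'$ are at corresponding positions of the two adjacent copies of $v_g$. So they yield occurrences of $b_e$ at distance $|\rho(v_g)|$. By (5), $|\rho(v_{g(k)})|=|u_k|$. This holds for $k=1,2,3$, so three distinct numbers $|u_k|$ lie in the set $\{|\rho(v_2)|,|\rho(v_3)|\}$. This is a contradiction. $\square$

**Theorem 1 for $|\Sigma|=2$.** Let $T\subseteq L(C)$ be finite; enlarging $T$, we may assume that it contains a nonempty word. By the observation, Lemma 2 applies to $\alpha=C$. Then $\beta_T=\varphi(C)$ is nonempty, because some $\sigma_j(y_k)$ is. By Lemma 3 with $v_k=\varphi(y_k)$, the word $\kappa$ is in $L(C)$ but not in $L(\beta_T)$. So $T\subseteq L(\beta_T)\subsetneq L(C)$.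

## 5. A third letter, and pinning with a single terminal

The first thing to try for larger $\Sigma$ is the same pattern $C$. The step that breaks is the repair (4). Over $\Sigma=\{a,c,d\}$ consider $ccaadd\in L(C)$. The only nonempty square that is a prefix of it is $cc$, and $aadd$ and $ccaadd$ are not squares; also the only nonempty square prefix of $aadd$ is $aa$. So the only triple giving $ccaadd$ is $(c,a,d)$:
$$ccaadd=s_1^2s_2^2s_3^2\ \Longrightarrow\ (s_1,s_2,s_3)=(c,a,d). \tag{6}$$
It is not good. More squares would not help either: by Theorem 3 with $\Delta=\emptyset$, proved in Section 9, over an alphabet of at least three letters the class of languages of terminal-free patterns is learnable, so by Lemma 1 each of these languages has a telltale within that class. Terminals have to do some work.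

What work? We want a pattern around $C$ in which a value $\kappa$ of $C$ containing a letter outside $\{c,d\}$ can be produced in another way, with $C$ sent to $\varepsilon$ (then the substitution is good for trivial reasons), while some word of the language leaves no choice but to give $C$ a prescribed value in $\{c,d\}^*$. Let $\Sigma=\{a,c,d\}$.

*Absorbing.* In $x\,a\,H\,C\,a$, a value $\kappa=PaQ$ of $C$ can be replaced by $\varepsilon$: extend $x$ to $\sigma(x)\,a\,\sigma(H)P$ and send $H\mapsto Q$. The terminal $a$ then sits on the $a$ inside $\kappa$. But here $H$ can swallow everything, whether or not $\kappa$ contains $a$, and $L(xaHCa)=L(xaHa)$. So nothing forces $C$.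

*Pinning.* We repeat $H$ in a second place, in front of a free variable $D$:
$$\gamma=x\,a\,H\,C\,a\;\;x'\,a\,H\,D\,C\,a .$$

This settles $n=1$. First, every word $\sigma(\gamma)$ has a good representation. If $\kappa=\sigma(C)=PaQ$, send $y_1,y_2,y_3,D\mapsto\varepsilon$, $H\mapsto Q$, $x\mapsto\sigma(x)a\sigma(H)P$, $x'\mapsto\sigma(x')a\sigma(H)\sigma(D)P$. The result is
$$\sigma(x)a\sigma(H)P\cdot a\cdot Q\cdot a\;\;\sigma(x')a\sigma(H)\sigma(D)P\cdot a\cdot Q\cdot a=\sigma(\gamma).$$
If $\kappa\in\{c,d\}^*$, the repair (4) applies. So Lemma 2 gives $\beta=\varphi(\gamma)$. Put $v_k=\varphi(y_k)$ and take $\kappa$ from Lemma 3. The word $a\,\kappa\,a\;a\,d\kappa\,a$ is in $L(\gamma)$, by $D\mapsto d$ and $x,x',H\mapsto\varepsilon$. Suppose it equals $\rho(\beta)$. It contains four letters $a$, and $\beta$ has four terminals $a$, so these match in order, and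
$$\rho(H)\,\rho(\varphi(C))=\kappa,\qquad \rho(H)\,\rho(D)\,\rho(\varphi(C))=d\kappa .$$
So $\rho(H)$ is a prefix of $\kappa$, which starts with $c$, and of $d\kappa$. Hence $\rho(H)=\varepsilon$ and $\rho(\varphi(C))=\kappa$, contrary to Lemma 3.

*Where this stops.* For $\Sigma=\{a_1,a_2,c,d\}$ the natural next step is $\gamma_1\gamma_2$ with $\gamma_i=x_ia_iH_iCa_i\;x_i'a_iH_iD_iCa_i$. Now a good representation can fail to exist. Let $\kappa=cc\,a_2a_2\,dd$ and consider
$$w=a_1\,\kappa\,a_1\;a_1\,d\kappa\,a_1\;\;a_2\,\kappa\,a_2\;a_2\,\kappa\,a_2\ \in L(\gamma_1\gamma_2).$$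
If $w=\rho(\gamma_1\gamma_2)$, then the four letters $a_1$ of $w$ are the four terminals $a_1$. The argument just given, in the first block, yields $\rho(H_1)=\varepsilon$ and $\rho(C)=\kappa$. By (6), with $a_2$ for $a$, $\rho$ is not good. The reason is plain: block 2 would be glad to have $C$ erased, but block 1 contains no way to use the letter $a_2$, and it pins $C$ to its value.

The pin in one block must therefore be switched off when another block asks for the erasure of $C$. In (2) the blocks are ordered, and the pins are conditional:

- The prefix $Z_0a_1$ pins $Z_0=F_1\cdots F_nC$.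
- Block $i$ pins $Z_i$ on condition that $Z_{i-1}$ has been pinned. In $H_iZ_iZ_{i-1}J_i$ the known value of $Z_{i-1}$ will be a word that fits in only one place, which forces $J_i$ to be empty. But if $Z_{i-1}$ is erased, $J_i$ is free to supply all that is missing.
- If $\kappa$ contains $a_i$, we erase $Z_i$ and everything inside it, and let $F_i$ take over the whole value of $Z_{i-1}=F_iZ_i$. Blocks $j<i$ then see no change, block $i$ absorbs as above, and in blocks $j>i$ the condition for the pin has disappeared.

The next two sections verify that both halves work.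

## 6. Every word of $L(\alpha)$ has a good representation

Let $n\ge1$ and let $\alpha$ be given by (2).

**Lemma 4.** Every $w\in L(\alpha)$ can be written as $w=\sigma(\alpha)$ with $\sigma$ good.

**Proof.** Let $w=\sigma(\alpha)$, with any $\sigma$, and write
$$\kappa=\sigma(C),\quad s_k=\sigma(y_k),\quad f_j=\sigma(F_j),\quad z_j=\sigma(Z_j)=f_{j+1}\cdots f_n\kappa .$$

**Case 1: $\kappa$ contains some $a_i$.** Fix such an $i$ and write $\kappa=P\,a_i\,Q$. Put $R=f_{i+1}\cdots f_nP$, so $z_i=R\,a_i\,Q$. Let $\sigma'$ agree with $\sigma$ except for the following.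

- $y_1,y_2,y_3\mapsto\varepsilon$; $F_j\mapsto\varepsilon$ for $j>i$; $F_i\mapsto f_iz_i$.
- For $j>i$: $J_j\mapsto z_jz_{j-1}\,\sigma(J_j)$ and $D_j\mapsto\sigma(D_j)\,z_j$.
- $H_i\mapsto Q$, $D_i\mapsto\varepsilon$, $x_i\mapsto\sigma(x_i)\,a_i\,\sigma(H_i)\,R$, $x_i'\mapsto\sigma(x_i')\,a_i\,\sigma(H_i)\,\sigma(D_i)\,R$.

The first line gives $\sigma'(Z_j)=\varepsilon$ for $j\ge i$ and $\sigma'(Z_{i-1})=f_iz_i=z_{i-1}$. As $F_j$ is unchanged for $j<i$, we get $\sigma'(Z_j)=z_j$ for all $j<i$. We check $\sigma'(\alpha)=w$ factor by factor.

*Prefix $Z_0a_1$.* It is unchanged, since $0<i$.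

*Block $j<i$.* It contains only $Z_j$ and $Z_{j-1}$, with indices less than $i$, and variables that were not changed. So it is unchanged.

*Block $j>i$.* Here $\sigma'(Z_j)=\sigma'(Z_{j-1})=\varepsilon$, as $j-1\ge i$. Hence
$$\sigma'(x_ja_jH_jZ_jZ_{j-1}J_ja_j)=\sigma(x_j)a_j\sigma(H_j)\cdot z_jz_{j-1}\sigma(J_j)\cdot a_j,$$
$$\sigma'(x_j'a_jH_jD_jZ_ja_j)=\sigma(x_j')a_j\sigma(H_j)\cdot\sigma(D_j)z_j\cdot a_j,$$
which are the values under $\sigma$.

*Block $i$.* Here $\sigma'(Z_i)=\varepsilon$, $\sigma'(Z_{i-1})=z_{i-1}$, and
$$\sigma'(x_ia_iH_iZ_iZ_{i-1}J_ia_i)=\sigma(x_i)a_i\sigma(H_i)R\cdot a_i\cdot Q\cdot z_{i-1}\,\sigma(J_i)\,a_i=\sigma(x_i)a_i\sigma(H_i)\,z_iz_{i-1}\,\sigma(J_i)a_i,$$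
$$\sigma'(x_i'a_iH_iD_iZ_ia_i)=\sigma(x_i')a_i\sigma(H_i)\sigma(D_i)R\cdot a_i\cdot Q\cdot a_i=\sigma(x_i')a_i\sigma(H_i)\sigma(D_i)\,z_i\,a_i .$$
Again these are the values under $\sigma$.

So $\sigma'(\alpha)=w$. Since $\sigma'(y_1)=\varepsilon$, $\sigma'$ is good. The changes did not interfere with one another: $x_i,x_i',J_j,D_j$ occur once each in $\alpha$, and $H_i$ occurs only in block $i$.

**Case 2: $\kappa\in\{c,d\}^*$.** If $\sigma$ is good, we are done. Otherwise some letter, say $c$ (the case of $d$ is symmetric), occurs exactly once in $s_1s_2s_3$, and in $s_1$. As in (4), $s_2=d^p$, $s_3=d^q$ and $\kappa=s_1^2d^{2(p+q)}$. Change only $y_1\mapsto\varepsilon$, $y_2\mapsto s_1$, $y_3\mapsto d^{p+q}$. The variables $y_k$ occur in $\alpha$ only within copies of $C$, and the value of $C$ is still $\kappa$. So the word $w$ is unchanged, and the new substitution is good. $\square$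

Now let $T\subseteq L(\alpha)$ be finite. Lemma 4 lets us apply Lemma 2. We obtain a morphism $\varphi$ and put
$$\beta_T=\varphi(\alpha),\qquad C_T=\varphi(C)=\varphi(y_1)^2\varphi(y_2)^2\varphi(y_3)^2,\qquad Z_i^T=\varphi(Z_i)=F_{i+1}\cdots F_nC_T .$$
The pattern $\beta_T$ is nonempty, since it contains terminals, and $T\subseteq L(\beta_T)\subseteq L(\alpha)$.

## 7. A word of $L(\alpha)$ outside $L(\beta_T)$

It remains to show that the inclusion is proper. The values of the $F_i$ are chosen so that each $z_{i-1}$ fits in only one place.

**Lemma 5.** Let $z'$ be a word with $m=|z'|\ge1$, and $z=c^m d\,z'$. Then $z$ occurs in $z'z$ only as the suffix.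

**Proof.** An occurrence of $z$ in $z'z$ other than the suffix starts $p$ places further to the left, with $1\le p\le m$. Its $(m+1)$-st letter, which is $d$, coincides with the $(m+1-p)$-th letter of the suffix occurrence. Since $1\le m+1-p\le m$, that letter is $c$. This is a contradiction. $\square$

For example, $z'=cd$ gives $z=ccdcd$ and $z'z=cd\,ccdcd$; the factors of length 5 starting at the first and second letters are $cdccd$ and $dccdc$, different from $z$.

**Proposition 6.** $L(\beta_T)\neq L(\alpha)$.

**Proof.**

**Step 1: the word $w$.** Let $\kappa=u_1^2u_2^2u_3^2$ be given by Lemma 3 for $v_k=\varphi(y_k)$, so $\kappa\notin\{\rho(C_T):\rho\text{ a substitution}\}$. Put $z_n=\kappa$ and, for $i=n,\dots,1$,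
$$m_i=|z_i|,\qquad f_i=c^{m_i}d,\qquad z_{i-1}=f_iz_i .$$
Since $\kappa$ starts with $c$, all $m_i\ge1$, and all $z_i$ start with $c$ and lie in $\{c,d\}^*$. Let $\tau$ be the substitution
$$y_k\mapsto u_k,\quad F_i\mapsto f_i,\quad D_i\mapsto d,\quad x_i,x_i',H_i,J_i\mapsto\varepsilon .$$
Then $\tau(Z_i)=z_i$, and
$$w=\tau(\alpha)=z_0\,a_1\prod_{i=1}^n\big(a_i\,z_iz_{i-1}\,a_i\;\;a_i\,d\,z_i\,a_i\big)\in L(\alpha).$$

**Step 2: matching terminals.** Suppose $w=\rho(\beta_T)$. The morphism $\varphi$ introduces only variables, so the terminals of $\beta_T$ are those of $\alpha$: there are $1+4n$ of them, all in $N=\{a_1,\dots,a_n\}$. The word $w$ also has exactly $1+4n$ letters from $N$. So $\rho$ sends every variable of $\beta_T$ into $\{c,d\}^*$, and the $k$-th letter from $N$ in $w$ comes from the $k$-th terminal of $\beta_T$. Comparing the factors between consecutive letters from $N$ gives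
$$\rho(Z_0^T)=z_0, \tag{7}$$
$$\rho(H_i)\,\rho(Z_i^T)\,\rho(Z_{i-1}^T)\,\rho(J_i)=z_iz_{i-1}\qquad(1\le i\le n), \tag{8}$$
$$\rho(H_i)\,\rho(D_i)\,\rho(Z_i^T)=d\,z_i\qquad(1\le i\le n). \tag{9}$$

**Step 3: the pins, one after another.** We show $\rho(Z_i^T)=z_i$ for $0\le i\le n$ by induction. The case $i=0$ is (7). Let $i\ge1$ and $\rho(Z_{i-1}^T)=z_{i-1}$. By (8),
$$z_iz_{i-1}=\rho(H_i)\,\rho(Z_i^T)\,z_{i-1}\,\rho(J_i),$$
so $z_{i-1}=c^{m_i}d\,z_i$ occurs in $z_iz_{i-1}$ followed by $\rho(J_i)$. By Lemma 5 with $z'=z_i$, this occurrence is the suffix. So $\rho(J_i)=\varepsilon$ and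
$$\rho(H_i)\,\rho(Z_i^T)=z_i .$$
Thus $\rho(H_i)$ is a prefix of $z_i$, which starts with $c$, and by (9) it is a prefix of $d\,z_i$. Hence $\rho(H_i)=\varepsilon$ and $\rho(Z_i^T)=z_i$.

**Step 4: contradiction.** For $i=n$ we get $\rho(C_T)=\rho(Z_n^T)=z_n=\kappa$, contrary to the choice of $\kappa$. So $w\in L(\alpha)\setminus L(\beta_T)$. $\square$

Hence $T\subseteq L(\beta_T)\subsetneq L(\alpha)$ for every finite $T\subseteq L(\alpha)$; for $|\Sigma|=2$ this was shown in Section 4. With Lemma 1 for $\mathcal C=\mathrm{ePAT}_\Sigma$, Theorems 1 and 2 are proved.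

## 8. At most two letters missing from $\Delta$: not learnable

Here we prove one half of Theorem 3: if $|\Sigma\setminus\Delta|\le2$, then $\mathrm{ePAT}_{\Sigma,\Delta}\notin$ LIM-TEXT.

As $|\Sigma|\ge2$, we can choose $c\ne d$ in $\Sigma$ with $\Sigma\setminus\Delta\subseteq\{c,d\}$. Form $\alpha$ with this choice. The pattern $\alpha$ and all patterns $\beta_T=\varphi(\alpha)$ use only terminals from $\Sigma\setminus\{c,d\}\subseteq\Delta$. So their languages belong to $\mathrm{ePAT}_{\Sigma,\Delta}$, and $L(\alpha)$ has no telltale within this class. Lemma 1 applies.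

The pattern $\alpha$ uses $|\Sigma|-2$ distinct terminals. The next section shows that a pattern with at most $|\Sigma|-3$ distinct terminals always has a telltale, even within all of $\mathrm{ePAT}_\Sigma$. So $|\Sigma|-2$ is the exact minimum for a language without a telltale.

## 9. Three letters missing from $\Delta$: computing a telltale

Now let $|\Sigma\setminus\Delta|\ge3$ and let $p,q,r\in\Sigma\setminus\Delta$ be distinct. Learnability follows from Angluin's theorem (*Inductive inference of formal languages from positive data*, Inform. and Control 45, 1980). We need only the following easy part.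

**Lemma 7.** Let $(L_i)_{i\ge0}$ be an indexed family, and suppose a finite telltale $T_i$ for $L_i$ within the family can be computed from $i$. Then the family is in LIM-TEXT.

**Proof.** On input $t^n$, let $S$ output the least $j\le n$ such that $T_j\subseteq\{w_0,\dots,w_n\}\subseteq L_j$, or $0$ if there is none. This is computable and always defined. Let $t$ be a text for $L$ in the family, and let $j$ be the least index with $L_j=L$. For all large $n$ the condition holds for $j$. Let $i<j$. If $T_i\not\subseteq L$, the condition never holds for $i$. If $T_i\subseteq L$, then $L\subseteq L_i$ is impossible: as $L\ne L_i$ it would give $T_i\subseteq L\subsetneq L_i$, against the choice of $T_i$. So some word of $L$ is not in $L_i$, and once it has appeared the condition fails for $i$ forever. Hence $S(t^n)=j$ for all large $n$. $\square$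

So it suffices to compute, from $\alpha\in(\Delta\cup X)^+$, a finite set $T\subseteq L(\alpha)$ such that $T\subseteq L(\beta)\subseteq L(\alpha)$ implies $L(\beta)=L(\alpha)$. We do this for all patterns $\beta$ over $\Sigma$.

**Definition (reduced).** A pattern $\alpha$ is reduced if the only terminal-fixing $\psi:\mathrm{var}(\alpha)\to\mathrm{var}(\alpha)^*$ with $\psi(\alpha)=\alpha$ is the identity.

Example: $xy$ is not reduced, because $x\mapsto xy$, $y\mapsto\varepsilon$ maps $xy$ to itself; $x$ and $x^2$ are reduced.

**Reduction step.** This step lets us assume that $\alpha$ is reduced. Whether $\alpha$ is reduced is decidable by a finite search, as images of variables of $\alpha$ have length at most $|\alpha|$ if $\psi(\alpha)=\alpha$. Suppose $\psi\ne\mathrm{id}$ and $\psi(\alpha)=\alpha$. If no variable were mapped to $\varepsilon$, then, comparing lengths, all images would have length 1, and comparing positions, $\psi$ would be the identity. So some variable is mapped to $\varepsilon$. Let $\alpha'$ be $\alpha$ with all such variables erased. Then $\psi(\alpha')=\psi(\alpha)=\alpha$, so $\alpha'$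 is nonempty and $L(\alpha)\subseteq L(\alpha')$ by (3). Also $L(\alpha')\subseteq L(\alpha)$ by (3), since $\alpha'$ is a morphic image of $\alpha$. So $\alpha'$ is a shorter pattern over $\Delta\cup X$ with the same language. Repeating this, we reach a reduced pattern. From now on $\alpha$ is reduced.

**The set $T$.** For a pattern $\delta$ let $t_\delta$ be $\delta$ with all variables erased. Choose distinct positive integers $e(x,l)$ for $x\in\mathrm{var}(\alpha)$, $1\le l\le|\alpha|$. For $z\in\mathrm{var}(\alpha)$ let
$$\sigma_z(z)=r,\qquad \sigma_z(x)=\prod_{l=1}^{|\alpha|}p\,q^{e(x,l)}p\quad(x\in\mathrm{var}(\alpha),\ x\ne z),\qquad w_z=\sigma_z(\alpha),$$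
$$T=\{t_\alpha\}\cup\{w_z:z\in\mathrm{var}(\alpha)\}\subseteq L(\alpha).$$
For $\alpha=x^2$ this is $\{\varepsilon,rr\}$, the telltale of Section 2.

The following lemma is used twice. It says that a word built from uniquely recognizable blocks reveals a morphism between patterns.

**Lemma 8.** Let $\alpha,\delta\in(\Delta\cup X)^+$ with $t_\alpha=t_\delta$. Let $\theta$ be a substitution such that $\theta(v)=\prod_{l=1}^{|\alpha|}p\,q^{e(v,l)}p$ for all $v\in\mathrm{var}(\delta)$, with all $e(v,l)$ positive and distinct, except that possibly one variable $z\in\mathrm{var}(\delta)$ has $\theta(z)=r$ instead. If $\sigma(\alpha)=\theta(\delta)$ for a substitution $\sigma$, then there is a morphism $\psi$ with $\psi(\alpha)=\delta$ and $\psi(x)\in\mathrm{var}(\delta)^*$ for all $x\in\mathrm{var}(\alpha)$. If there is an exceptional variable $z$, then the number of occurrences of $z$ in $\psi(x)$ equals $|\sigma(x)|_r$, the number of occurrences of $r$ in $\sigma(x)$.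

**Proof.** Let $w=\theta(\delta)=\sigma(\alpha)$.

**Step 1: terminals.** The images under $\theta$ of variables of $\delta$ contain no letter of $\Delta$, so $w$ contains exactly $|t_\delta|=|t_\alpha|$ letters of $\Delta$. The terminals of $\alpha$ already account for $|t_\alpha|$ of them. So no $\sigma(x)$ with $x\in\mathrm{var}(\alpha)$ contains a letter of $\Delta$, and the letters of $\Delta$ in $w$ are the terminals, in order, in both ways of reading $w$.

**Step 2: blocks that are not cut.** In $w$, every maximal run of $q$ is the run inside one block $p\,q^{e(v,l)}p$, because blocks begin and end with $p$, and between them there are only terminals from $\Delta$ and letters $r$. Hence the factor $p\,q^{e(v,l)}p$ occurs in $w$ exactly where it stands as a block of some $\theta(v)$. There are fewer than $|\alpha|$ boundaries between the images under $\sigma$ of consecutive symbols of $\alpha$, each strictly inside at most one block. So for each non-exceptional $v$ there is an index $l_v$ such that none of the occurrences of $p\,q^{e(v,l_v)}p$ in $w$ is cut. Call these blocks chosen, with name $v$. A chosen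 block has length at least 3, so it lies inside $\sigma(x)$ for one occurrence of one variable $x$ of $\alpha$. If there is an exceptional $z$, each letter $r$ in $w$ gets the name $z$; being a single letter, it is not cut. Since $r\notin\Delta$, it too lies inside some $\sigma(x)$.

**Step 3: reading $w$ twice.** For $x\in\mathrm{var}(\alpha)$ let $\psi(x)$ be the sequence of names of the chosen blocks and letters $r$ that occur in the word $\sigma(x)$, from left to right. By Step 2 every occurrence of a chosen factor in $\sigma(x)$ is a chosen block in $w$, so each occurrence of $x$ in $\alpha$ contributes exactly the names $\psi(x)$. Read all terminals and names in $w$ from left to right. Along $w=\theta(\delta)$, each variable contributes its own name exactly once, so we read $\delta$. Along $w=\sigma(\alpha)$, we read $\psi(\alpha)$, where $\psi$ fixes terminals. So $\psi(\alpha)=\delta$. The last claim holds because the name $z$ is given exactly to the letters $r$. $\square$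

**Proposition 9.** If $T\subseteq L(\beta)\subseteq L(\alpha)$ for a pattern $\beta$ over $\Sigma$, then $L(\beta)=L(\alpha)$.

**Proof.**

**Step 1: $t_\beta=t_\alpha$.** This step shows that $\beta$ has the same terminals as $\alpha$. The word $t_\alpha$ is the unique shortest word of $L(\alpha)$, and $t_\beta$ that of $L(\beta)$. From $t_\beta\in L(\alpha)$ and $t_\alpha\in T\subseteq L(\beta)$ we get $|t_\alpha|=|t_\beta|$, hence $t_\alpha=t_\beta$ by uniqueness. In particular $\beta\in(\Delta\cup X)^+$.

**Step 2: $\beta$ is an image of $\alpha$.** Let $\theta$ map each $v\in\mathrm{var}(\beta)$ to $\prod_{l=1}^{|\alpha|}p\,q^{e'(v,l)}p$, all $e'(v,l)\ge1$ distinct. Then $\theta(\beta)\in L(\beta)\subseteq L(\alpha)$, so $\theta(\beta)=\sigma(\alpha)$ for some $\sigma$. Lemma 8 with $\delta=\beta$ and no exceptional variable gives a morphism $\varphi$ with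
$$\varphi(\alpha)=\beta,\qquad \varphi(x)\in\mathrm{var}(\beta)^*\quad(x\in\mathrm{var}(\alpha)). \tag{10}$$

**Step 3: a private variable of $\beta$ for each variable of $\alpha$.** Fix $z\in\mathrm{var}(\alpha)$. Since $w_z\in T\subseteq L(\beta)$, we have $w_z=\rho_z(\beta)$ for some substitution $\rho_z$. Put $\sigma'=\rho_z\circ\varphi$; then $\sigma'(\alpha)=w_z=\sigma_z(\alpha)$. Apply Lemma 8 with $\delta=\alpha$, $\theta=\sigma_z$, exceptional variable $z$, and $\sigma'$ for $\sigma$. It gives $\psi$ with $\psi(\alpha)=\alpha$ and $\psi(x)\in\mathrm{var}(\alpha)^*$. Since $\alpha$ is reduced, $\psi$ is the identity on $\mathrm{var}(\alpha)$. By the last claim of the lemma,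
$$|\rho_z(\varphi(z))|_r=1,\qquad |\rho_z(\varphi(x))|_r=0\quad\text{for }x\in\mathrm{var}(\alpha),\ x\neq z .$$
As $\varphi(z)\in\mathrm{var}(\beta)^*$, the first equation says that exactly one variable occurrence in $\varphi(z)$ has an image containing $r$. Let $v_z$ be that variable. It has $|\rho_z(v_z)|_r=1$ and occurs exactly once in $\varphi(z)$. By the second equation it occurs in no $\varphi(x)$ with $x\ne z$.

**Step 4: $\alpha$ is an image of $\beta$.** The variables $v_z$ are distinct for distinct $z$, because $v_z$ occurs in $\varphi(z)$ and in no other $\varphi(x)$. Let $\chi$ be the morphism with $v_z\mapsto z$ for $z\in\mathrm{var}(\alpha)$ and all other variables $\mapsto\varepsilon$. In $\varphi(z)$ the variable $v_z$ occurs once, and no $v_{z'}$ with $z'\ne z$ occurs. So $\chi(\varphi(z))=z$ for every $z\in\mathrm{var}(\alpha)$, and by (10)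
$$\chi(\beta)=\chi(\varphi(\alpha))=\alpha .$$
By (3), $L(\alpha)\subseteq L(\beta)$, hence $L(\beta)=L(\alpha)$. $\square$

The set $T$ is computed from $\alpha$ by first reducing $\alpha$, which does not change $L(\alpha)$, and then writing down $t_\alpha$ and the words $w_z$. By Proposition 9 it is a telltale for $L(\alpha)$ within $\mathrm{ePAT}_\Sigma$, so also within the subclass $\mathrm{ePAT}_{\Sigma,\Delta}$. Lemma 7 gives $\mathrm{ePAT}_{\Sigma,\Delta}\in$ LIM-TEXT. Together with Section 8 this proves Theorem 3. $\blacksquare$
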